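\title{Denominators of partial sums of exponential series with periodic coefficients}

\begin{abstract}
Let $f$ be a nonzero sequence of rational numbers with period $q$, let $r$ be a nonzero rational number, and let $S_n$ be the $n$-th partial sum of $G=\sum_{l\ge1}f(l)r^l/l!$. We prove that the denominator $D_n$ of $S_n$ in lowest terms satisfies $\log D_n=\log n!+O\big(n(\log n)^{2q/(2q+1)}\big)$. Consequently $S_n$ approximates $G$ with exponent tending to $1$, and $S_n$ is a convergent of the continued fraction of $G$ for only finitely many $n$. When $f$ is a real Dirichlet character, this last statement settles a conjecture in the affirmative. The proof constructs Pad\'e-type approximations to products of the polynomials $\sum_{j\equiv c\ (q)}n(n-1)\cdots(n-j+1)z^j$ and rests on a zero estimate for the differential system that these polynomials satisfy.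
\end{abstract}

\section{Introduction}

A number given by a rapidly convergent series with rational terms has two natural sequences of rational approximations: the partial sums of the series and the convergents of its continued fraction. Recall that an irrational real number $\alpha$ has an infinite simple continued fraction $[a_0;a_1,a_2,\dots]$, that its \emph{convergents} are the finite truncations $[a_0;a_1,\dots,a_i]$, and that a convergent $u/v$ in lowest terms satisfies
\begin{equation}\label{eq:conv}
|\alpha-u/v|<v^{-2}.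
\end{equation}
How often do the two sequences meet? Take $e-1=\sum_{l\ge1}1/l!$. From $e-1=1.718\ldots$, $1/0.718\ldots=1.392\ldots$ and $1/0.392\ldots=2.549\ldots$ we get $e-1=[1;1,2,\dots]$, with convergents $1$, $2$, $5/3$ followed by fractions with larger denominators. The first partial sums are $1$, $3/2$, $5/3$; the first and the third are convergents, the second is not.

Let $\chi$ be a real Dirichlet character modulo $q\ge1$, that is, a completely multiplicative $q$-periodic function $\mathbb{Z}\to\{0,\pm1\}$ that vanishes exactly at the integers not coprime to $q$, and let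
\[
G_\chi(s)=\sum_{l=1}^\infty\frac{\chi(l)}{l!}\,s^l .
\]
For rational $r\ne0$ the number $G_\chi(r)$ is transcendental (the argument is recalled in Lemma~\ref{lem:tail}), so its continued fraction is infinite. The following conjecture is posed in \cite{source}.

\begin{quote}
\textbf{Conjecture.} \emph{For any real Dirichlet character $\chi$ and any nonzero rational number $r$, there are only finitely many positive integers $n$ for which $\sum_{l=1}^n\chi(l)r^l/l!$ is a convergent of the continued fraction of $G_\chi(r)$.}
\end{quote}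

In \cite{source} the partial sum is printed as $\sum_{l=0}^n\chi(l)r^n/l!$; we read the exponent as $l$ and start the sum at $l=1$, so that it is the $n$-th partial sum of the power series of $G_\chi$ at $s=r$. For $q>1$ the term $l=0$ vanishes anyway. For the trivial character and $r=1$ the conjecture is equivalent to the finiteness form of Sondow's conjecture on partial sums of $e$ that are convergents of $e$.

We prove the conjecture, in a form that uses only the periodicity of $\chi$. Throughout, $q\ge1$ is an integer, $f\colon\mathbb{Z}\to\mathbb{Q}$ is $q$-periodic and not identically zero, $r=a/b\ne0$ with $\gcd(a,b)=1$ and $b\ge1$, and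
\[
S_n=\sum_{l=1}^n\frac{f(l)}{l!}\,r^l,\qquad G=\sum_{l\ge1}\frac{f(l)}{l!}\,r^l,\qquad D_n=\text{denominator of $S_n$ in lowest terms.}
\]

\begin{theorem}\label{thm:A}
If $f=\chi$ is a real Dirichlet character, then $S_n$ is a convergent of $G=G_\chi(r)$ for only finitely many $n$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $f$ and $r$ as above there is $C=C(f,r)$ such that for all $n\ge2$
\[
\log n!-C\,n(\log n)^{2q/(2q+1)}\le\log D_n\le\log n!+Cn .
\]
Hence $-\log|G-S_n|/\log D_n\to1$. For every $\varepsilon>0$ only finitely many $n$ satisfy $|G-S_n|<D_n^{-1-\varepsilon}$, whereas $|G-S_n|\le C_1^n/D_n$ for all $n$, with some $C_1=C_1(f,r)$. In particular $S_n$ is a convergent of $G$ for only finitely many $n$.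
\end{theorem}

Theorem~\ref{thm:A} is a special case of the last sentence of Theorem~\ref{thm:B}, since $\chi(1)=1$.

Why should one expect this answer? The error $|G-S_n|$ is governed by the first nonzero omitted term, so it is $1/n!$ up to a factor $e^{O(n)}$. By \eqref{eq:conv}, $S_n$ can be a convergent only if $D_n\le(n!)^{1/2}e^{O(n)}$. The obvious common denominator of the terms of $S_n$ is $n!\,b^n$, so roughly half of $n!$, on the logarithmic scale, would have to cancel against the numerator. For $e$ the numerator is $A_n=\sum_{l=0}^nn!/l!=1+n+n(n-1)+\cdots$. Some cancellation does occur: $A_n\equiv1+n\pmod 2$ is even for all odd $n$, and $A_3/3!=16/6=8/3$ explains the convergent $5/3$ above. But if $A_n$ behaved like a random integer, divisible by $p^j$ with probability $p^{-j}$, the expected value of $\log\gcd(A_n,n!)$ would be at most $\sum_{p\le n}\log p/(p-1)=O(\log n)$, far below $\frac12n\log n$. The difficulty is to turn this into a proof for every $n$: one has to exclude that many primes $p\le n$ divide $A_n$ to a high power simultaneously.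 Theorem~\ref{thm:B} says that the canceled part is $(n!)^{o(1)}$.

\begin{remark}
If $f=0$ or $r=0$, then $S_n=G=0$ for all $n$. Periodicity cannot be replaced by boundedness: if $f$ is the indicator function of the powers of $3$, $r=1$ and $n=3^i\ge3$, then $|G-S_n|\le2/(3n)!\le2/(n!)^3<(n!)^{-2}\le D_n^{-2}$. Periodicity bounds the gaps in the series (Lemma~\ref{lem:tail}) and, more importantly, closes the differential system of Section~\ref{sec:system} in finitely many unknowns.
\end{remark}

Section~\ref{sec:red} reduces the theorems to an upper bound for a greatest common divisor. Section~\ref{sec:e} shows the method for $e$, where an explicit identity reaches the critical exponent $\frac12$ and indicates how to pass it. Sections~\ref{sec:system} and~\ref{sec:zero} set up the differential system and prove the zero estimate, Section~\ref{sec:aux} constructs the auxiliary polynomial, and Section~\ref{sec:elim} finishes the proof.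

\section{Reduction to a greatest common divisor}\label{sec:red}

If $M\ge1$ is an integer with $Mf$ integer-valued, replacing $f$ by $Mf$ multiplies $G-S_n$ by $M$ and replaces $D_n$ by $D_n/\gcd(D_n,M)$. All the estimates in Theorem~\ref{thm:B} survive such bounded changes, so in proving them \emph{we assume from now on that $f$ is integer-valued}. Put $\|f\|=\max|f|\ge1$. Constants implied by $O(\cdot)$ depend only on $f$, $q$, $r$. We write $\mu_q$ for the group of complex $q$-th roots of unity and $v_p$ for the $p$-adic valuation, with $v_p(0)=\infty$.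

We use three textbook facts. The \emph{Lindemann--Weierstrass theorem}: if $\alpha_1,\dots,\alpha_s$ are distinct algebraic numbers, then $e^{\alpha_1},\dots,e^{\alpha_s}$ are linearly independent over $\overline{\mathbb{Q}}$. \emph{Legendre's formula}: $v_p(l!)=\sum_{\alpha\ge1}\lfloor l/p^\alpha\rfloor=(l-s_p(l))/(p-1)$, where $s_p(l)$ is the sum of the base-$p$ digits of $l$; since $l\ge1$ has $\lfloor\log_pl\rfloor+1$ digits, each at most $p-1$,
\begin{equation}\label{eq:legendre}
\frac l{p-1}-\frac{\log l}{\log p}-1\le v_p(l!)\le\frac l{p-1}.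
\end{equation}
\emph{Chebyshev's bounds}: $\log\operatorname{lcm}(1,\dots,l)=\sum_{p\le l}\lfloor\log_pl\rfloor\log p=O(l)$ and $\pi(n)\log n=O(n)$.

\begin{lemma}\label{lem:tail}
The number $G$ is irrational. For all $n\ge1$ we have $|G-S_n|\le\|f\|e^{|r|}|r|^{n+1}/(n+1)!$, and $-\log|G-S_n|=\log n!+O(n)$ for large $n$.
\end{lemma}

\begin{proof}
Expand $f$ in additive characters: $f(l)=\sum_{\zeta\in\mu_q}c_\zeta\zeta^l$ with $c_\zeta=q^{-1}\sum_{l=1}^qf(l)\zeta^{-l}$ algebraic and not all zero. Then $\sum_\zeta c_\zeta e^{r\zeta}-(G+f(0))e^0=0$. The exponents $0$ and $r\zeta$ are distinct algebraic numbers because $r\ne0$, so $G$ cannot be rational, or even algebraic.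

For $x\ge0$ we have $\sum_{l>m}x^l/l!\le e^xx^{m+1}/(m+1)!$, because $(m+1+i)!\ge(m+1)!\,i!$. With $m=n$ this is the upper bound. Let $n'>n$ be least with $f(n')\ne0$; then $n'\le n+q$ and $|f(n')|\ge1$. With $m=n'$, the terms with $l>n'$ contribute at most $\frac12|r|^{n'}/n'!$ as soon as $n'+1\ge2\|f\|\,|r|e^{|r|}$, and then $|G-S_n|\ge\frac12|r|^{n'}/n'!\ge\frac12|r|^{n'}(n+q)^{-q}/n!$. The two bounds give the last assertion.
\end{proof}

Bring the partial sum, with the integer $f(0)$ added, to the common denominator:
\begin{equation}\label{eq:An}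
S_n+f(0)=\frac{A_n}{n!\,b^n},\qquad A_n=\sum_{l=0}^nf(l)\,\frac{n!}{l!}\,a^lb^{n-l}\in\mathbb{Z}.
\end{equation}
The cancellation is measured by
\[
\gamma_p=\min\big(v_p(A_n),v_p(n!)\big),\qquad g=\prod_{p\nmid ab}p^{\gamma_p},
\]
so that $g$ is the part of $\gcd(A_n,n!)$ coprime to $ab$. For $p\nmid ab$ we have $v_p(D_n)=v_p(n!)-\gamma_p$. The finitely many primes dividing $ab$ carry a negligible part of $n!$: by \eqref{eq:legendre}, $\prod_{p\mid ab}p^{v_p(n!)}\le\prod_{p\mid ab}p^n\le|ab|^n$. Therefore
\begin{equation}\label{eq:Dn}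
\log D_n\ge\log n!-\log g-n\log|ab| .
\end{equation}
The heart of the paper is the following bound, in which $d$ is a free parameter.

\begin{proposition}\label{prop:g}
There are $n_0$ and $C_2$, depending only on $f,q,r$, such that for all $n\ge n_0$ and all integers $d$ with $1\le d\le\log n$,
\[
\log g\le\frac{2q}{d+q}\,n\log n+C_2\,(d+1)^{2q}\,n .
\]
\end{proposition}

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:B} from Proposition \ref{prop:g}]
The two terms are balanced when $d^{2q+1}$ is about $\log n$. Take $d=\lceil(\log n)^{1/(2q+1)}\rceil$, which is at most $\log n$ for large $n$. Both terms are then $O\big(n(\log n)^{2q/(2q+1)}\big)$, and \eqref{eq:Dn} gives the lower bound for $\log D_n$ for large $n$; enlarging $C$ covers the remaining $n\ge2$, since $\log D_n\ge0$. The upper bound follows from $D_n\mid n!\,b^n$, which together with Lemma~\ref{lem:tail} also gives $D_n|G-S_n|\le\|f\|e^{|r|}|r|^{n+1}b^n\le C_1^n$ for all $n\ge1$.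

Both $\log D_n$ and $-\log|G-S_n|$ are $(1+o(1))\log n!$, so their ratio tends to $1$ and $D_n\to\infty$. The inequality $|G-S_n|<D_n^{-1-\varepsilon}$ with $D_n>1$ says that the ratio exceeds $1+\varepsilon$, which happens finitely often. Finally $G$ is irrational, so a partial sum that is a convergent satisfies $|G-S_n|<D_n^{-2}$ by \eqref{eq:conv}, and the case $\varepsilon=\frac12$ applies.
\end{proof}

For the finiteness statement alone a fixed $d$ suffices: $d=3q+1$ makes $2q/(d+q)<\frac12$.

\section{The number $e$ and the exponent one half}\label{sec:e}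

Let $(x)_j=x(x-1)\cdots(x-j+1)$ denote the falling factorial. For an integer $n\ge0$ we have $(n)_j=j!\binom nj$, which vanishes for $j>n$. In this section $q=1$, $f=1$, $r=1$, so that $D_n=n!/\gcd(A_n,n!)$. Reading the sum \eqref{eq:An} backwards, with $j=n-l$, gives
\[
A_n=\Theta(1),\qquad\Theta(z)=\sum_{j=0}^n(n)_jz^j .
\]
The coefficient of $z^j$ is divisible by $j!$. Thus a high order of vanishing at $z=0$ means high divisibility of the value at $z=1$, and this suggests approximating $\Theta$ at $z=0$ by a rational function.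

Let $0\le k<n$ and $P_1(z)=\sum_{i=0}^k\binom ki(k-n)_iz^i$. For $l\ge k$ and $i\le k$ we have $(n)_{l-i}=(n)_{l-k}(n-l+k)_{k-i}$, so by the Vandermonde identity $(x+y)_k=\sum_i\binom ki(x)_i(y)_{k-i}$ the coefficient of $z^l$ in $P_1\Theta$ is
\[
\beta_l=(n)_{l-k}\sum_{i=0}^k\binom ki(k-n)_i(n-l+k)_{k-i}=(n)_{l-k}\,(2k-l)_k .
\]
This vanishes for $k<l\le2k$. If $P_0$ is the truncation of $P_1\Theta$ to degree $k$, then
\begin{equation}\label{eq:pade}
P_1(z)\Theta(z)-P_0(z)=\sum_{l>2k}(n)_{l-k}(2k-l)_k\,z^l .
\end{equation}
For $l>2k$ the first factor is divisible by $(n)_{k+1}$, and the second, a product of $k$ consecutive integers, by $k!$. Let $n=2k+1$. Then $k!\,(n)_{k+1}=n!$, and \eqref{eq:pade} at $z=1$ gives $P_1(1)A_n\equiv P_0(1)\pmod{n!}$. Hence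
\[
\gcd(A_n,n!)\ \text{ divides }\ P_0(1).
\]
For $n=5$, $k=2$ the identity reads
\[
(1-6z+12z^2)(1+5z+20z^2+60z^3+120z^4+120z^5)-(1-z+2z^2)=120z^5+720z^6+1440z^7,
\]
and at $z=1$ it becomes $7\cdot326-2=19\cdot5!$, so that $\gcd(A_5,5!)$ divides $2$.

In general $|(k-n)_i|\le n^i$, so each coefficient of $P_0$ is at most $\sum_i\binom kin^k=(2n)^k$ in absolute value, and $|P_0(1)|\le(k+1)(2n)^k=(n!)^{1/2}e^{O(n)}$. If $P_0(1)\ne0$, we conclude that $D_n\ge(n!)^{1/2}e^{-O(n)}$. This is exactly the size at which $S_n$ could still be a convergent: the argument reaches the threshold and stops there. The exponent $\frac12$ has a simple origin. Two polynomials of degree $k$ buy vanishing of order about $2k$, hence a modulus of size about $(2k)!$, while their coefficients have size about $k!$, where ``about'' ignores factors $e^{O(n)}$.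

To pass the threshold we need more polynomials of smaller degree, and so more functions for them to multiply. Powers of $\Theta$ serve, for two reasons. A divisor of $A_n$ divides $A_n^2,\dots,A_n^d$. And the coefficient of $z^l$ in $\Theta^2$ is a sum of multiples of $j_1!\,j_2!=l!/\binom l{j_1}$ with $j_1+j_2=l$, which is still nearly $l!$, uniformly in $j_1$ (Lemma~\ref{lem:div}). A relation $P_0+P_1\Theta+\dots+P_d\Theta^d=O(z^K)$ with $\deg P_i\le k$ and $K\approx(d+1)k\approx n$ should then show that $\gcd(A_n,n!)$ essentially divides $P_0(1)$, which has size about $k!\approx(n!)^{1/(d+1)}$.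

For general $q$ there are $q$ functions $\Theta_c$, one for each residue class, and we know only that one linear form $F$ in their values is divisible by $g$. Let $N$ and $N'$ be the numbers of monomials of degree at most $d$ in $q$ and in $q-1$ variables. With $N$ monomials in the $\Theta_c$ we can take $k\approx n/N$. Modulo $F$ there remain $N'$ monomials whose values we do not control; we eliminate them by a determinant of $N'$ independent relations, of size about $(k!)^{N'}\approx(n!)^{N'/N}$. Since $N'/N=q/(d+q)\to0$, this gives Proposition~\ref{prop:g}, up to a factor $2$ lost in the construction.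

Two things have to be supplied. No explicit formula such as \eqref{eq:pade} is at hand, so the relation is produced by Siegel's lemma. Then nothing is known about its coefficients, and we must prove that we have enough independent relations at the point of evaluation; for $q=1$ this is the condition ``$P_0(1)\ne0$''. Further relations come from differentiating the first one, and their independence is the content of the zero estimate.

\section{The differential system}\label{sec:system}

We return to general $f$ and $r$. Fix $n\ge1$ and $d\ge1$. Indices $c$ run over $\mathbb{Z}/q\mathbb{Z}$, $X=(X_c)_c$ are variables, $X^m=\prod_cX_c^{m_c}$ and $|m|=\sum_cm_c$. A subscript $\le d$ on a polynomial ring refers to the total degree in the last group of variables. Put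
\begin{equation}\label{eq:N}
N=\binom{d+q}q,\quad N'=\binom{d+q-1}{q-1},\quad\frac{N'}N=\frac q{d+q},\quad2\le N\le(d+1)^q,\quad N'\le(d+1)^{q-1};
\end{equation}
the upper bounds hold because each exponent of a monomial of degree at most $d$ lies in $\{0,\dots,d\}$. Define
\[
\Theta_c(z)=\sum_{0\le j\le n,\ j\equiv c\ (q)}(n)_jz^j,\qquad F(X)=\sum_cf(n-c)X_c,\qquad z_0=\frac1r=\frac ba .
\]
The linear form $F$ is well defined by periodicity and nonzero because $f\ne0$. With $l=n-j$ and $(n)_j=n!/l!$,
\begin{equation}\label{eq:FA}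
a^nF(\Theta(z_0))=\sum_{j=0}^nf(n-j)(n)_j\,b^ja^{n-j}=A_n .
\end{equation}

From $j(n)_j=n(n)_j-(n)_{j+1}$ we get $z^2\Theta_c'=nz\Theta_c-\sum_{j\equiv c}(n)_{j+1}z^{j+1}$. Since $(n)_{n+1}=0$, the last sum is $\Theta_{c+1}$, except that the constant term $1$ of $\Theta_0$ is missing when $c\equiv-1$. So $\Theta=(\Theta_c)_c$ solves the system
\begin{equation}\label{eq:system}
z^2Y_c'=nzY_c-Y_{c+1}+[c\equiv-1],
\end{equation}
where $[\,\cdot\,]$ is $1$ if the condition holds and $0$ otherwise. Let $\mathcal{M}$ be the field of meromorphic functions on $\mathbb{C}^*=\mathbb{C}\setminus\{0\}$, and let $\delta$ be the derivation of $\mathcal{M}[X]$ that acts on $\mathcal{M}$ as $z^2\frac d{dz}$ and satisfies $\delta X_c=nzX_c-X_{c+1}+[c\equiv-1]$. By the chain rule,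
\begin{equation}\label{eq:chain}
\delta\big(P(z,Y)\big)=(\delta P)(z,Y)\qquad\text{for every solution $Y\in\mathcal{M}^q$ of \eqref{eq:system}.}
\end{equation}
The derivation $\delta$ preserves $\mathcal{M}[X]_{\le d}$, $\mathbb{C}[z][X]$ and $\mathbb{Z}[z][X]$, and raises $\deg_z$ by at most $1$. So if $R(z,\Theta(z))$ vanishes to high order at $0$, then $\delta R,\delta^2R,\dots$ are further polynomials of the same shape with the same property.

\section{The zero estimate}\label{sec:zero}

The polynomials $\delta^hR$ lie in a space of dimension $N$ over $\mathbb{C}(z)$. The next proposition says that they span all of it once the order of vanishing exceeds what $N-1$ polynomials of degree $k$ could achieve.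

\begin{proposition}\label{prop:zero}
Let $0\ne R\in\mathbb{C}[z][X]_{\le d}$ with $\deg_zR\le k$ and $Nk+N^2<n$. Let $\rho$ be the dimension of the $\mathbb{C}(z)$-span of the $\delta^hR$, $h\ge0$; the $\delta^hR$ with $0\le h<\rho$ form a basis of this span. Then
\[
\operatorname{ord}_{z=0}R(z,\Theta(z))\le\rho k+\rho^2 .
\]
In particular, if $\operatorname{ord}_{z=0}R(z,\Theta(z))>(N-1)k+N^2$, then $\rho=N$.
\end{proposition}

The $\Theta_c$ are polynomials, so the estimate cannot come from algebraic independence, and a hypothesis that $k$ is small compared with $n$ is needed: for $q=1$ and $R=X-\Theta(z)$ we have $k=n$, $\delta R=(nz-1)R$, $\rho=1$ and $R(z,\Theta)=0$. The transcendental input comes instead from the other solutions of \eqref{eq:system}. We compute $\rho$ through them with the following lemma.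

\begin{lemma}\label{lem:W}
Let $g_1,\dots,g_s\in\mathcal{M}$. The matrix $(\delta^hg_i)_{h\ge0,\,1\le i\le s}$ has rank $\dim_{\mathbb{C}}\operatorname{span}_{\mathbb{C}}(g_1,\dots,g_s)$ over $\mathcal{M}$. If the $g_i$ are linearly independent over $\mathbb{C}$, then the Wronskian $\det(\delta^hg_i)_{0\le h<s,\,1\le i\le s}$ is nonzero.
\end{lemma}

\begin{proof}
Let $\mathcal{K}=\{v\in\mathcal{M}^s:\sum_iv_i\delta^hg_i=0\text{ for all }h\}$ be the kernel. Applying $\delta$ to the $h$-th relation and subtracting the $(h+1)$-st shows that $\delta v\in\mathcal{K}$ for $v\in\mathcal{K}$. Take the reduced echelon basis of $\mathcal{K}$. If $v$ is a basis vector, its entries at the pivot positions are $0$ or $1$, so $\delta v\in\mathcal{K}$ vanishes at all pivots and is therefore $0$; thus $v\in\mathbb{C}^s$. A vector in $\mathbb{C}^s$ lies in $\mathcal{K}$ exactly when it is a linear relation among the $g_i$. So $\dim_{\mathcal{M}}\mathcal{K}$ is the dimension of the space of $\mathbb{C}$-linear relations, which is the first claim. Each row is $\delta$ of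 the previous one. If row $h$ is a combination of rows $0,\dots,h-1$, applying $\delta$ shows that so is row $h+1$, and then every later row. Hence a matrix of rank $s$ has its first $s$ rows independent.
\end{proof}

We also use that \emph{the functions $e^{E/z}$, for distinct $E\in\mathbb{C}$, are linearly independent over $\mathbb{C}(z)$}. Indeed, given a relation with nonzero rational coefficients, choose $u\in\mathbb{C}^*$ such that the numbers $\operatorname{Re}(Eu)$ are distinct and put $z=1/(xu)$ with real $x\to+\infty$; each coefficient behaves like a nonzero constant times a power of $x$, so the term with the largest $\operatorname{Re}(Eu)$ dominates all others.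

\begin{example}\label{ex:d1}
Let $q=d=1$, $R=P_0+P_1X$, $k<n$. The solutions of $z^2Y'=(nz-1)Y+1$ are $\Theta+tW$ with $W=z^ne^{1/z}$ and $t\in\mathbb{C}$. Substituting gives $H_0+H_1t$ with $H_0=R(z,\Theta)$ and $H_1=P_1W$. If $P_1=0$, the order is at most $k$. If $P_1\ne0$, then $H_0\ne0$ because $\deg P_1\Theta\ge n>\deg P_0$, and $H_0,H_1$ are independent because $H_0$ is a polynomial. Their Wronskian is $e^{1/z}\omega(z)$ with a polynomial $\omega\ne0$ and $\operatorname{ord}_0\omega\ge n+\operatorname{ord}_0H_0$. The degree of $H_0$ is near $n+k$, which would give a useless bound for $\deg\omega$. But the solution $\Psi=\Theta-n!\,W=-n!\,z^n\sum_{l>n}z^{-l}/l!$ is holomorphic at $\infty$, and the Wronskian does not change when $H_0$ is replaced by $H_0-n!\,H_1=P_0+P_1\Psi=O(z^k)$. So $\deg\omega\le k+(k+n)+1$ and $\operatorname{ord}_0H_0\le2k+1$. The approximation \eqref{eq:pade} attains this bound.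
\end{example}

The general proof compares the same Wronskian at $0$ and at $\infty$. The new difficulty is that $R(z,\Theta)$ has to occur in a basis in order to be seen by the Wronskian; in the example this followed from a degree count, and in general it takes a symmetry argument (Step~4).

\begin{proof}[Proof of Proposition \ref{prop:zero}]
The basis statement follows as in the last lines of the proof of Lemma~\ref{lem:W}, and $1\le\rho\le N$. The final assertion follows from the estimate, since $\rho\le N-1$ gives $\rho k+\rho^2\le(N-1)k+N^2$.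

\emph{Step 1: substituting the general solution.} We diagonalize the system. For $\zeta\in\mu_q$ put $X_\zeta=\sum_c\zeta^{-c}X_c$; this is an invertible linear change of variables with constant coefficients, and we regard $R$ as a polynomial in $z$ and the $X_\zeta$. We have
\[
\delta X_\zeta=nzX_\zeta-\zeta\sum_c\zeta^{-(c+1)}X_{c+1}+\zeta=(nz-\zeta)X_\zeta+\zeta,
\]
and $\Theta$ becomes $\Phi=(\Phi_\zeta)_\zeta$ with $\Phi_\zeta=\sum_{j=0}^n(n)_j(z/\zeta)^j$. The function $W_\zeta=z^ne^{\zeta/z}$ satisfies $\delta W_\zeta=(nz-\zeta)W_\zeta$, so $\Phi+tW=(\Phi_\zeta+t_\zeta W_\zeta)_\zeta$ is a solution for every $t\in\mathbb{C}^{\mu_q}$. By Taylor's formula,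
\[
\phi(t):=R(z,\Phi+tW)=\sum_{|m|\le d}H_mt^m,\qquad H_m=e^{E_m/z}z^{n|m|}a_m(z),
\]
where $E_m=\sum_\zeta m_\zeta\zeta$ and $a_m=\frac1{m!}(\partial^mR)(z,\Phi)\in\mathbb{C}[z]$. In particular $H_0=R(z,\Theta)$. Let $\mathcal{H}=\operatorname{span}_{\mathbb{C}}\{H_m\}\subset\mathcal{M}$.

The substitution $P\mapsto P(z,\Phi+tW)$ is an $\mathcal{M}$-linear isomorphism $\mathcal{M}[X]_{\le d}\to\mathcal{M}[t]_{\le d}$, since each $W_\zeta$ is invertible in $\mathcal{M}$. Hence $\phi\ne0$ as a polynomial in $t$. By \eqref{eq:chain} the substitution sends $\delta^hR$ to $\sum_m(\delta^hH_m)t^m$. The rank of the coefficient matrix of the $\delta^hR$ is the same over $\mathcal{M}$ as over $\mathbb{C}(z)$, so the matrix $(\delta^hH_m)_{h,m}$ has rank $\rho$, and Lemma~\ref{lem:W} gives $\dim_{\mathbb{C}}\mathcal{H}=\rho$.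

\emph{Step 2: a second expansion, adapted to $\infty$.} Let $\kappa_\zeta=n!\,\zeta^{-n}$ and $\Psi_\zeta=\Phi_\zeta-\kappa_\zeta W_\zeta$. Since $\Phi_\zeta=n!\,(z/\zeta)^n\sum_{l\le n}(\zeta/z)^l/l!$, we have $\Psi_\zeta=-n!\,(z/\zeta)^n\sum_{l>n}(\zeta/z)^l/l!$, which is holomorphic at $\infty$. Expanding around $\Psi$,
\[
\phi(t)=R\big(z,\Psi+(t+\kappa)W\big)=\sum_{|m|\le d}H'_m(t+\kappa)^m,\qquad H'_m=\tfrac1{m!}(\partial^mR)(z,\Psi)\,W^m,
\]
and $H'_m$ is meromorphic at $\infty$ with $H'_m=O(z^{k+n|m|})$. Expanding $(t+\kappa)^m$ in powers of $t$, and $t^m$ in powers of $t+\kappa$, we see that $H_m-H'_m$ is a $\mathbb{C}$-linear combination of the $H'_{m'}$ with $|m'|>|m|$, and also of the $H_{m'}$ with $|m'|>|m|$. Thus for each $j\ge0$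
\[
\mathcal{H}_{\ge j}:=\operatorname{span}\{H_m:|m|\ge j\}=\operatorname{span}\{H'_m:|m|\ge j\}.
\]
Put $\mathcal{H}'_{\le j}=\operatorname{span}\{H'_m:|m|\le j\}$ and $\mathcal{H}'_{(j)}=\operatorname{span}\{H'_m:|m|=j\}$.

\emph{Step 3: the Wronskian of $\mathcal{H}$.} At $0$ we want a basis with $|m|$ as large as possible. Choosing vectors from $|m|=d$ downwards, pick $I$ such that $(H_m)_{m\in I}$ is a basis of $\mathcal{H}$ and $|\{m\in I:|m|\ge j\}|=\dim\mathcal{H}_{\ge j}$ for all $j$. Then $0\in I$ if and only if $H_0\notin\mathcal{H}_{\ge1}$. Since $\delta(e^{E/z}u)=e^{E/z}(z^2u'-Eu)$, the Wronskian $\det(\delta^hH_m)_{0\le h<\rho,\,m\in I}$ equals $e^{E/z}\omega(z)$ with $E=\sum_{m\in I}E_m$ and $\omega\in\mathbb{C}[z]$, and $\omega\ne0$ by Lemma~\ref{lem:W}. The maps $u\mapsto z^2u'-E_mu$ do not lower the order of a polynomial at $0$, so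
\[
\operatorname{ord}_0\omega\ge ns+[0\in I]\operatorname{ord}_0H_0,\qquad s=\sum_{m\in I}|m|=\sum_{j=1}^d\dim\mathcal{H}_{\ge j}.
\]
At $\infty$ we want $|m|$ as small as possible. Choosing from $|m|=0$ upwards, pick $I'$ such that $(H'_m)_{m\in I'}$ is a basis of $\mathcal{H}$ and $|\{m\in I':|m|\le j\}|=\dim\mathcal{H}'_{\le j}$ for all $j$. Its Wronskian is a nonzero constant multiple of the previous one. As $\delta$ raises the pole order at $\infty$ by at most $1$, the entry $\delta^hH'_m$ is $O(z^{k+n|m|+h})$; and $e^{E/z}\to1$ at $\infty$. So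
\[
\deg\omega\le\rho k+ns'+\tfrac12\rho(\rho-1),\qquad s'=\sum_{m\in I'}|m|=\sum_{j=1}^d\big(\rho-\dim\mathcal{H}'_{\le j-1}\big).
\]
From $\operatorname{ord}_0\omega\le\deg\omega$ we obtain
\begin{equation}\label{eq:wr}
n(s-s')+[0\in I]\operatorname{ord}_0H_0\le\rho k+\rho^2 .
\end{equation}
By Step 2, $\mathcal{H}=\mathcal{H}'_{\le j-1}+\mathcal{H}_{\ge j}$, so each term of $s$ is at least the corresponding term of $s'$. Here the hypothesis enters: the right side of \eqref{eq:wr} is at most $Nk+N^2<n$, which forces $s=s'$. Then all terms agree, that is,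
\begin{equation}\label{eq:split}
\mathcal{H}=\mathcal{H}'_{\le j-1}\oplus\mathcal{H}_{\ge j}\qquad(j\ge1),
\end{equation}
trivially so for $j>d$. It follows that $\mathcal{H}=\bigoplus_j\mathcal{H}'_{(j)}$: if $\sum_jv_j=0$ with $v_j\in\mathcal{H}'_{(j)}$ not all zero and $j_0$ is least with $v_{j_0}\ne0$, then $v_{j_0}\in\mathcal{H}'_{\le j_0}\cap\mathcal{H}_{\ge j_0+1}=0$, which is absurd.

\emph{Step 4: $R$ vanishes on no solution.} Let $Z=\{\tau\in\mathbb{C}^{\mu_q}:\phi(\tau)=0\text{ in }\mathcal{H}\}$. We show that $Z$ is empty. The space $\mathcal{H}$ now has two gradings, one from $\infty$ and one from $0$, and each gives symmetries of $Z$.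

(i) For $\lambda\in\mathbb{C}^*$ let $\mathcal{S}_\lambda$ be the linear map that acts on $\mathcal{H}'_{(j)}$ as $\lambda^j$. Then $\mathcal{S}_\lambda\phi(t)=\sum_mH'_m\big(\lambda(t+\kappa)\big)^m=\phi(\lambda(t+\kappa)-\kappa)$. So $Z$ is stable under all dilations with center $-\kappa$.

(ii) Since $H_m\in e^{E_m/z}\mathbb{C}[z]$, the independence of the exponentials gives $\mathcal{H}=\bigoplus_E\operatorname{span}\{H_m:E_m=E\}$. For $x\in\mathbb{C}$ let $\mathcal{V}_x$ act on the summand of index $E$ as $e^{xE}$, and let $\theta_x$ be the diagonal map $(t_\zeta)\mapsto(e^{x\zeta}t_\zeta)$ of $\mathbb{C}^{\mu_q}$. Since $e^{xE_m}t^m=(\theta_xt)^m$, we get $\mathcal{V}_x\phi(t)=\phi(\theta_xt)$. So $Z$ is stable under $\theta_x$ and under $\theta_x^{-1}=\theta_{-x}$.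

Conjugating (i) by $\theta_x$ gives $t\mapsto\lambda(t+\theta_x\kappa)-\theta_x\kappa$, so $Z$ is stable under the dilations with center $-\theta_x\kappa$. The dilation of ratio $\lambda$ centered at $p_1$ followed by the dilation of ratio $\lambda^{-1}$ centered at $p_2$ sends $t$ to
\[
p_2+\lambda^{-1}\big(p_1+\lambda(t-p_1)-p_2\big)=t+(1-\lambda^{-1})(p_2-p_1).
\]
The factor $1-\lambda^{-1}$ takes every complex value except $1$, and $1=\frac12+\frac12$. With $p_1=-\kappa$ and $p_2=-\theta_x\kappa$, and by composition, $Z$ is stable under translation by the span of the vectors $\kappa-\theta_x\kappa$, $x\in\mathbb{C}$. This span is $\mathbb{C}^{\mu_q}$. Indeed, if $\sum_\zeta\ell_\zeta\kappa_\zeta(1-e^{x\zeta})=0$ for all $x$, the coefficients of $x^h$ give $\sum_\zeta\ell_\zeta\kappa_\zeta\zeta^h=0$ for $h=1,\dots,q$; the matrix $(\zeta^h)$ is invertible and $\kappa_\zeta\ne0$, so $\ell=0$. If $Z$ were nonempty, it would be all of $\mathbb{C}^{\mu_q}$; a polynomial with coefficients in $\mathcal{H}$ that vanishes at every point is zero, and this contradicts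 $\phi\ne0$.

\emph{Step 5: conclusion.} By Step 4, $H'_0=\phi(-\kappa)\ne0$. By \eqref{eq:split} with $j=1$, $H'_0\notin\mathcal{H}_{\ge1}$, and $H_0-H'_0\in\mathcal{H}_{\ge1}$ by Step 2. So $H_0\notin\mathcal{H}_{\ge1}$, that is, $0\in I$, and \eqref{eq:wr} is the required estimate.
\end{proof}

\section{The auxiliary polynomial}\label{sec:aux}

From now on $1\le d\le\log n$, and implied constants do not depend on $d$ or $n$. The \emph{length} $L(P)$ of a polynomial is the sum of the absolute values of its coefficients. Put
\[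
k=\Big\lfloor\frac n{2N}\Big\rfloor,\qquad K=Nk-\lfloor k/2\rfloor,\qquad J=N-1+\lfloor k/2\rfloor+N^2 .
\]
Here $k$ is the degree in $z$, small enough for Proposition~\ref{prop:zero}; $K$ is the order of vanishing; and $J$ is the number of derivatives we shall need. The defect $Nk-K$ has to be a positive proportion of $k$ for Siegel's lemma to give small coefficients, and well below $k$ for Proposition~\ref{prop:zero} to give $\rho=N$. Since $N\le(1+\log n)^q$, there is $n_0$, independent of $d$, such that $n>6N^3$, $N^2\log n\le n$ and $d+1\le n$ for $n\ge n_0$. We assume $n\ge n_0$. Then $k\ge n/(2N)-1\ge n/(3N)>2N^2$, and using $N\ge2$,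
\begin{equation}\label{eq:par}
\begin{gathered}
Nk+N^2<n,\qquad N(k+1)\le n,\qquad K-(N-1)k\ge k/2>N^2,\\
\frac n4\le\frac{3N}4k\le\big(N-\tfrac12\big)k\le K\le n,\qquad J\le\frac k2+2N^2\le n .
\end{gathered}
\end{equation}

The coefficients of $P_1$ in \eqref{eq:pade} are $\binom ki(k-n)_i$, multiples of $i!$, and this is what made the remainder divisible by $k!\,(l-k)!$ rather than by $(l-k)!$ only. We build the factor $i!$ into the ansatz. Write $\Theta^m=\sum_le_{m,l}z^l$, with $e_{m,l}=0$ for $l<0$, and look for
\[
R=\sum_{|m|\le d}\sum_{i=0}^ki!\,y_{m,i}\,z^iX^m,\quad y_{m,i}\in\mathbb{Z},\qquad R(z,\Theta)=\sum_l\beta_lz^l,\quad\beta_l=\sum_{m,i}y_{m,i}\,i!\,e_{m,l-i}.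
\]

\begin{lemma}\label{lem:div}
Let $\Lambda_0=1$ and $\Lambda_l=\prod_{p\le l}p^{\max(0,\,v_p(l!)-d\lfloor\log_pl\rfloor)}$ for $l\ge1$. For $|m|\le d$ and $0\le i\le l$ the integer $i!\,e_{m,l-i}$ is divisible by $\Lambda_l$, and if $l\le n$, then $0\le i!\,e_{m,l-i}/\Lambda_l\le e^{O(dn)}$. In particular $\Lambda_l\mid\beta_l$ for all $l$.
\end{lemma}

\begin{proof}
The number $i!\,e_{m,l-i}$ is a sum of at most $(n+1)^d$ terms $i!\prod_{\nu=1}^{|m|}j_\nu!\binom n{j_\nu}$ with $0\le j_\nu\le n$ and $i+\sum_\nu j_\nu=l$. For at most $d+1$ real numbers, the sum of the fractional parts is less than $d+1$, so the sum of the integer parts is at least the integer part of the sum minus $d$. By Legendre's formula, for $l\ge1$,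
\[
v_p\Big(i!\prod_\nu j_\nu!\Big)=\sum_{p^\alpha\le l}\Big(\Big\lfloor\frac i{p^\alpha}\Big\rfloor+\sum_\nu\Big\lfloor\frac{j_\nu}{p^\alpha}\Big\rfloor\Big)\ge v_p(l!)-d\lfloor\log_pl\rfloor ,
\]
which proves the divisibility. For the size, $i!\prod_\nu j_\nu!\le l!$ because multinomial coefficients are at least $1$, $\prod_\nu\binom n{j_\nu}\le2^{dn}$, and $l!/\Lambda_l\le\operatorname{lcm}(1,\dots,l)^d=e^{O(dl)}$. So the quotient is at most $(n+1)^d2^{dn}e^{O(dl)}$.
\end{proof}

The lemma is used twice: it makes the values of $R$ and its derivatives highly divisible, and it removes the factorials from the linear system for the $y_{m,i}$, so that the system has coefficients of exponential size only.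

\begin{lemma}[Siegel's lemma]\label{lem:S}
A homogeneous system of $K\ge1$ linear equations in $U>K$ unknowns, with integer coefficients of absolute value at most $A$, $A\ge1$, has a solution $0\ne y\in\mathbb{Z}^U$ with $\max_i|y_i|\le(UA)^{K/(U-K)}$.
\end{lemma}

\begin{proof}
Let $Y=\lfloor(UA)^{K/(U-K)}\rfloor$, so that $(Y+1)^{U-K}>(UA)^K$. On $\{0,\dots,Y\}^U$ each form takes integer values in an interval of length at most $UAY$, hence at most $UAY+1$ values, and $(Y+1)^U>(UA)^K(Y+1)^K\ge(UAY+1)^K$. Two vectors have the same image; take their difference.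
\end{proof}

\begin{proposition}\label{prop:aux}
There is $0\ne R\in\mathbb{Z}[z][X]_{\le d}$ with $\deg_zR\le k$ such that the polynomials $R_h=\delta^hR\in\mathbb{Z}[z][X]_{\le d}$ have the following properties.
\begin{enumerate}
\item[(a)] $\deg_zR_h\le k+h$, and $\log L(R_h)\le\frac32k\log n+O(Ndn)$ for $0\le h\le J$.
\item[(b)] For all $h\ge0$ and all primes $p\nmid a$,
\[
v_p\big(R_h(z_0,\Theta(z_0))\big)\ge u_p:=\max\Big(0,\ v_p(K!)-\frac{d\log((d+1)n)}{\log p}\Big).
\]
\item[(c)] The polynomials $R_h(z_0,X)$, $0\le h\le J$, span $\mathbb{C}[X]_{\le d}$.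
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Construction.} Require $\beta_l=0$ for $0\le l<K$. These are $K$ equations in $U=N(k+1)\le n$ unknowns. After the $l$-th equation is divided by $\Lambda_l$, the coefficients are integers bounded by $e^{O(dn)}$, by Lemma~\ref{lem:div} and $K\le n$. Since $U-K=N+\lfloor k/2\rfloor\ge k/2$, the exponent in Lemma~\ref{lem:S} is at most $Nk/(k/2)=2N$. We obtain integers $y_{m,i}$, not all zero, with $\log\max|y_{m,i}|=O(Ndn)$. So $R\ne0$, and $L(R)\le N(k+1)\,k!\max|y_{m,i}|$ gives $\log L(R)\le k\log n+O(Ndn)$.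

(a) We have $\delta(z^iX^m)=iz^{i+1}X^m+z^i\sum_cm_c(X^m/X_c)\,\delta X_c$ and $L(\delta X_c)\le n+2$. So if $\deg_zP\le2n$ and $\deg_XP\le d$, then $L(\delta P)\le(2n+d(n+2))L(P)\le(3d+2)n\,L(P)$. As $k+J\le2n$, we get $\log L(R_h)\le J\log((3d+2)n)+\log L(R)$ for $h\le J$. By \eqref{eq:par}, $N^2\log n\le n$ and $\log(3d+2)\le4d$,
\[
J\log((3d+2)n)\le\tfrac k2\log n+2N^2\log n+n\log(3d+2)\le\tfrac k2\log n+2n+4dn .
\]

(b) By \eqref{eq:chain} and $\delta z^l=lz^{l+1}$,
\begin{equation}\label{eq:Rh}
R_h(z,\Theta(z))=\sum_{K\le l\le k+dn}\beta_l\,l(l+1)\cdots(l+h-1)\,z^{l+h}.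
\end{equation}
For $p\nmid a$ the number $z_0=b/a$ is $p$-integral. For $K\le l\le(d+1)n$ we have $v_p(\beta_l)\ge v_p(\Lambda_l)\ge u_p$, because $v_p(l!)\ge v_p(K!)$ and $\log_pl\le\log_p((d+1)n)$.

(c) Since $\operatorname{ord}_0R(z,\Theta)\ge K>(N-1)k+N^2$ and $Nk+N^2<n$, Proposition~\ref{prop:zero} gives $\rho=N$. So the determinant $\Delta(z)$ of the $N\times N$ matrix of coefficients of $R_0,\dots,R_{N-1}$ with respect to the monomials $X^m$, $|m|\le d$, is a nonzero polynomial, of degree at most $N(k+N)$. It may vanish at $z_0$, but not to high order, because most of its zeros are at $0$. Add to the column of the monomial $1$ the column of $X^m$ times $\Theta^m$, for every $m\ne0$. The column becomes $(R_h(z,\Theta))_h$, which is divisible by $z^K$ by \eqref{eq:Rh}; so $z^K\mid\Delta$. As $z_0\ne0$,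
\[
\sigma:=\operatorname{ord}_{z_0}\Delta\le Nk+N^2-K=\lfloor k/2\rfloor+N^2,\qquad N-1+\sigma\le J .
\]
By Cramer's rule, $\Delta\cdot X^m=\sum_{h<N}Q_{m,h}R_h$ with $Q_{m,h}\in\mathbb{C}[z]$. Apply $\delta^\sigma$ in $\mathbb{C}[z][X]$ and put $z=z_0$. By Leibniz's rule the right side becomes a linear combination of the $R_h(z_0,X)$ with $h\le N-1+\sigma$. The left side is $\sum_j\binom\sigma j(\delta^j\Delta)\,\delta^{\sigma-j}X^m$. If $u$ has a zero of order $e\ge1$ at $z_0$ with leading coefficient $u_0$, then $z^2u'$ has a zero of order $e-1$ with leading coefficient $ez_0^2u_0$. So $\delta^j\Delta$ vanishes at $z_0$ for $j<\sigma$, while $(\delta^\sigma\Delta)(z_0)=z_0^{2\sigma}\Delta^{(\sigma)}(z_0)\ne0$. The left side is a nonzero multiple of $X^m$, and every monomial lies in the span.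
\end{proof}

\section{Elimination and the bound for $g$}\label{sec:elim}

We prove Proposition~\ref{prop:g}. At the point $(z_0,\Theta(z_0))$ the polynomials $R_h$ are divisible by nearly $K!$, and $F$ is divisible by $g$. We restrict the $R_h$ to the hyperplane $F=0$, keeping integer coefficients, and form a determinant that no longer involves the values $\Theta_c(z_0)$.

\subsection*{Restriction to $F=0$}
Choose $c_0$ with $B:=f(n-c_0)\ne0$. Let $X'=(X_c)_{c\ne c_0}$ and $\Sigma=\sum_{c\ne c_0}f(n-c)X_c$, so that $F=BX_{c_0}+\Sigma$. For $P\in\mathbb{C}[z][X]_{\le d}$ let $\bar P\in\mathbb{C}[z][X']_{\le d}$ be obtained from $B^dP$ by substituting $X_{c_0}=-\Sigma/B$; thus each power $X_{c_0}^e$, $e\le d$, is replaced by $B^{d-e}(-\Sigma)^e$. Three properties follow.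
\begin{itemize}
\item If $P$ has integer coefficients, so has $\bar P$, and $L(\bar P)\le(q\|f\|)^dL(P)$, since $L(B^{d-e}\Sigma^e)\le\|f\|^{d-e}(q\|f\|)^e$.
\item The map $P\mapsto\bar P$ commutes with putting $z=z_0$ and sends $\mathbb{C}[X]_{\le d}$ onto $\mathbb{C}[X']_{\le d}$, of dimension $N'$, since it is multiplication by $B^d$ on this subspace.
\item If $P$ has integer coefficients, then $B^dP-\bar P$ is divisible by $F$ in $\mathbb{Z}[z][X]$, since $B^{d-e}\big((BX_{c_0})^e-(-\Sigma)^e\big)$ is divisible by $BX_{c_0}+\Sigma$.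
\end{itemize}
Let $\xi=(\Theta_c(z_0))_{c\ne c_0}$ and $p\nmid a$. The numbers $z_0$ and $\Theta_c(z_0)$ are $p$-integral, and $v_p(F(\Theta(z_0)))=v_p(A_n)\ge\gamma_p$ by \eqref{eq:FA}. The third property and Proposition~\ref{prop:aux}(b) give
\begin{equation}\label{eq:wp}
v_p\big(\bar R_h(z_0,\xi)\big)\ge w_p:=\min(\gamma_p,u_p)\ge0\qquad(p\nmid a,\ h\ge0).
\end{equation}

\subsection*{The determinant}
By Proposition~\ref{prop:aux}(c) and the second property, the $\bar R_h(z_0,X')$ with $0\le h\le J$ span $\mathbb{C}[X']_{\le d}$. Choose $N'$ linearly independent ones, with indices $h_1,\dots,h_{N'}$, and let $T\ne0$ be the determinant of their coefficients. (For $q=1$ there is no variable $X'$, $N'=1$, and $T=B^dR_{h_1}(z_0,0)$ plays the role of $P_0(1)$ in Section~\ref{sec:e}.) Add to the column of the monomial $1$ the other columns times the values of the corresponding monomials at $\xi$. The column becomes $(\bar R_{h_i}(z_0,\xi))_i$, and the other entries are $p$-integral for $p\nmid a$. Expanding along this column and using \eqref{eq:wp}, we get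 $v_p(T)\ge w_p$ for $p\nmid a$.

Since $\deg_z\bar R_{h_i}\le k+J$, the coefficients of $a^{k+J}\bar R_{h_i}(z_0,X')$ are integers, and the sum of their absolute values is at most $\max(|a|,b)^{k+J}L(\bar R_{h_i})$. So $a^{N'(k+J)}T$ is a nonzero integer. The absolute value of a determinant is at most the product over the rows of the sums of the absolute values of the entries. With $k+J\le2n$, the first property and Proposition~\ref{prop:aux}(a),
\begin{equation}\label{eq:upper}
\sum_{p\nmid a}w_p\log p\le\log\big|a^{N'(k+J)}T\big|\le N'\Big(\tfrac32k\log n+O(Ndn)\Big).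
\end{equation}

\subsection*{From $w_p$ to $\gamma_p$}
The left side of \eqref{eq:upper} is essentially $\log\gcd(A_n,K!)$, with $K!$ in place of $n!$. Since $v_p(K!)$ is close to $\frac Knv_p(n!)$, it still sees a proportion $K/n$ of $\log g$. Let $p\le n$, $p\nmid ab$. By \eqref{eq:legendre}, $K\le n$, $(d+1)n\le n^2$ and $1\le\log n/\log p$,
\[
u_p\ge\frac K{p-1}-\frac{\log K}{\log p}-1-\frac{2d\log n}{\log p}\ge\frac Kn\cdot\frac n{p-1}-(2d+2)\frac{\log n}{\log p}\ge\frac Kn\gamma_p-(2d+2)\frac{\log n}{\log p},
\]
where the last step uses $\gamma_p\le v_p(n!)\le n/(p-1)$. Also $\gamma_p\ge\frac Kn\gamma_p$, so the last expression is a lower bound for $w_p$ as well. Now $\gamma_p=0$ for $p>n$ and all $w_p\ge0$. Multiplying by $\log p$ and summing over $p\le n$, $p\nmid ab$, we find by Chebyshev's bound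
\begin{equation}\label{eq:lower}
\sum_{p\nmid a}w_p\log p\ge\frac Kn\log g-(2d+2)\pi(n)\log n=\frac Kn\log g-O(dn).
\end{equation}

\subsection*{Conclusion}
By \eqref{eq:par}, $n/K\le4$ and $k/K\le4/(3N)$. Combining \eqref{eq:upper} and \eqref{eq:lower},
\[
\log g\le\frac32\cdot\frac{N'k}K\,n\log n+O(N'Ndn)\le\frac{2N'}N\,n\log n+O(N'Ndn).
\]
By \eqref{eq:N}, $N'/N=q/(d+q)$ and $N'Nd\le(d+1)^{2q}$. This proves Proposition~\ref{prop:g}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}. \qed

\begin{thebibliography}{1}

\bibitem{source}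
\emph{Dirichlet $L$-functions, elliptic curves, hypergeometric functions, and rational approximation with partial sums of power series},
\texttt{https://www.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak mrl/\allowbreak 2013/\allowbreak 0020/\allowbreak 0003/\allowbreak MRL-2013-0020-0003-a002.pdf}

\end{thebibliography}
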